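\title{Closed support of local cohomology over complete intersections in positive characteristic}

\begin{abstract}
Let $R$ be a Noetherian regular ring of prime characteristic $p$ and let $J$ be an ideal generated by a regular sequence of any length. We prove that every local cohomology module $H^i_I(R/J)$ has Zariski-closed support. A Frobenius argument shows that the highest nonvanishing cohomology has closed support, for an arbitrary ideal $J$; a rigidity property of regular sequences then reduces every degree, locally, to the highest one. We also show that cohomological dimension is upper semicontinuous on every quotient of $R$, and we obtain a finiteness statement for associated primes.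
\end{abstract}

\section{Introduction}\label{sec:intro}

All rings are commutative and Noetherian. The support of a module $M$ over a ring $A$ is $\operatorname{Supp}M=\{\mathfrak p\in\operatorname{Spec}A: M_{\mathfrak p}\neq0\}$, and $M$ \emph{has closed support} if this set is Zariski closed. A finitely generated module has closed support, namely $V(\operatorname{Ann}M)$. An arbitrary module need not: if $K$ is the fraction field of $A=\mathbb F_p[x]$, then $\operatorname{Supp}K/A$ is the infinite set of all maximal ideals, whose closure is $\operatorname{Spec}A$.

Closed support is a weak form of finiteness, and it can be read in two ways. The sets $\{\mathfrak p: h\notin\mathfrak p\}$ form a basis of the topology, and such a set misses $\operatorname{Supp}M$ exactly when $M_h=0$. Hence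
\begin{equation}\label{eq:local}
M\text{ has closed support}\iff\text{whenever }M_{\mathfrak p}=0\text{ there is }h\notin\mathfrak p\text{ with }M_h=0:
\end{equation}
vanishing at a point spreads to a neighborhood. Second, $\operatorname{Supp}M$ is stable under passing to larger primes, and each of its members contains a minimal member, so it is the union of the sets $V(\mathfrak p)$ over its minimal members $\mathfrak p$. Since a closed set has finitely many minimal members, $M$ has closed support if and only if $\operatorname{Supp}M$ has finitely many minimal members.

For an ideal $I$ of $A$, the local cohomology functor $H^i_I$ is the $i$-th right derived functor of $M\mapsto\{x\in M: I^nx=0\text{ for some }n\}$. The modules $H^i_I(A)$ are often not finitely generated, so it is natural to ask whether at least their supports are closed. The simplest cases say yes. The module $H^0_I(A)$ is an ideal. For $I=(g)$, the module $H^1_I(A)$ is the cokernel of $A\to A_g$; it is generated by the classes of $1/g^n$, $n\ge1$. If the class of $1/g$ vanishes at $\mathfrak p$, then $1/g$ lies in the image of $A_{\mathfrak p}\to (A_{\mathfrak p})_g$, which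 is a subring, so all $1/g^n$ lie in it. Thus $H^1_I(A)$ has the same support as the cyclic submodule generated by $1/g$. One finitely generated submodule controls the whole module, because the remaining generators are its powers. In characteristic $p$ the Frobenius map is a way of taking powers in all degrees, and this is the mechanism of the present paper.

Let $R$ be a regular ring of prime characteristic $p$. A \emph{regular sequence} is a sequence $f_1,\dots,f_c$ with $(f_1,\dots,f_c)\ne R$ such that each $f_k$ is a nonzerodivisor on $R/(f_1,\dots,f_{k-1})$; the empty sequence, which generates the zero ideal, is allowed. It is known that hypersurface rings have local cohomology with closed support: if $f$ is a nonzerodivisor and a nonunit of $R$, then $H^i_I(R/f)$ has closed support for all $I$ and $i$. The question, which we take from \cite{CSP}, is whether this persists in higher codimension: \emph{if $J$ is generated by a regular sequence of length $c\ge2$, does $H^i_I(R/J)$ have closed support for every ideal $I$ of $R$ and every $i\ge0$?} This is a question about the complete intersection ring $A=R/J$: one has $H^i_I(R/J)=H^i_{IA}(A)$,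 and the support over $A$ is the same set, viewed in the closed subset $\operatorname{Spec}A$ of $\operatorname{Spec}R$. The cases above suggest a positive answer, but induction on $c$ is not available, because $R/f_1$ need not be regular. The answer is nevertheless yes.

\begin{theorem}\label{thm:main}
Let $R$ be a regular ring of characteristic $p>0$ and let $J\subsetneq R$ be generated by a regular sequence. Then $H^i_I(R/J)$ has closed support for every ideal $I$ of $R$ and every $i\ge0$.
\end{theorem}

Equivalently, the support of $H^i_I(R/J)$ has finitely many minimal primes. The proof does not use the hypersurface case; it recovers it as $c=1$. We deduce Theorem~\ref{thm:main} from the more general Theorem~\ref{thm:strong}, in which $J$ is only locally generated by a regular sequence and which also applies to the modules $\operatorname{Tor}^R_i(R/J,M)$ with $M$ an $F$-finite $F$-module. Half of the argument works for every quotient of $R$. Write $\operatorname{cd}(I,M)=\sup\{m:H^m_I(M)\ne0\}$, with $\sup\emptyset=-\infty$.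

\begin{theorem}\label{thm:cd}
Let $R$ be a regular ring of characteristic $p>0$, let $I$ and $J$ be any ideals of $R$, and let $j$ be an integer. Then the set
\[
\{\mathfrak p\in\operatorname{Spec}R: H^m_I(R/J)_{\mathfrak p}\ne0\text{ for some }m\ge j\}
\]
is closed. That is, $\mathfrak p\mapsto\operatorname{cd}(I,(R/J)_{\mathfrak p})$ is upper semicontinuous. In particular, the top nonvanishing module $H^m_I(R/J)$ has closed support.
\end{theorem}

\begin{corollary}\label{cor:ass}
In the situation of Theorem~\ref{thm:main}, only finitely many associated primes of $H^{i+1}_I(R/J)$ lie outside the closed set $\operatorname{Supp}H^i_I(R/J)$.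
\end{corollary}

For example, if $H^i_I(R/J)=0$, then $H^{i+1}_I(R/J)$ has finitely many associated primes.

Section~\ref{sec:hyper} works out the case $c=1$ by hand and isolates what is missing for $c\ge2$. Section~\ref{sec:systems} sets up the class of complexes in which the proof takes place. Its two ingredients are in Sections~\ref{sec:top} and~\ref{sec:rigid}; they are combined in Section~\ref{sec:proof}, and Section~\ref{sec:ass} proves Corollary~\ref{cor:ass}.

\section{Frobenius and the hypersurface case}\label{sec:hyper}

From now on $R$ is a regular ring of characteristic $p>0$, and $q=p^e$. Complexes are cohomological, and $X[k]^m=X^{m+k}$. A module is \emph{$J$-torsion} if each of its elements is killed by a power of $J$; the modules $H^i_I(M)$ are $I$-torsion.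

\subsection*{Koszul and \v Cech complexes}
Let $A$ be a ring. For $g\in A$ let $K(g)=(A\xrightarrow{g}A)$ and $\check C(g)=(A\to A_g)$, in degrees $0$ and $1$. For $\underline g=g_1,\dots,g_r$ let $K(\underline g)$ and $\check C(\underline g)$ be the tensor products of these complexes over the $g_t$. Put $g_\sigma=\prod_{t\in\sigma}g_t$ for $\sigma\subseteq\{1,\dots,r\}$. Then $K(\underline g)$ is free on elements $e_\sigma$ of degree $|\sigma|$, and $\check C(\underline g)^k=\bigoplus_{|\sigma|=k}A_{g_\sigma}$ is flat. With $\underline g^n=g_1^n,\dots,g_r^n$, the chain maps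
\begin{equation}\label{eq:koszul}
K(\underline g^n)\to K(\underline g^{n'}),\qquad e_\sigma\mapsto g_\sigma^{\,n'-n}e_\sigma\qquad(n\le n'),
\end{equation}
have colimit $\check C(\underline g)$, the element $e_\sigma$ of $K(\underline g^n)$ going to $1/g_\sigma^n$. We use three textbook facts.
\begin{enumerate}
\item[(K1)] If $I=(\underline g)$, then $H^i_I(M)=H^i(\check C(\underline g)\otimes M)$. If $J=(\underline f)$, then $\check C(\underline f)\otimes A/J=A/J$, because $A_{f_\sigma}\otimes A/J=0$ for $\sigma\neq\emptyset$; consequently $H^i_{I+J}(A/J)=H^i_I(A/J)$.
\item[(K2)] If $\underline f=f_1,\dots,f_c$ is a regular sequence, so is $f_1^{a_1},\dots,f_c^{a_c}$ for $a_k\ge1$, and $K(\underline f)[c]$ is a free resolution of $A/(\underline f)$, in degrees $-c,\dots,0$. Passing to the colimit in \eqref{eq:koszul}, for $J=(\underline f)$ we get $H^m_J(A)=0$ for $m\ne c$ and $H^c_J(A)=\operatorname{colim}_nA/(\underline f^n)$, with transition maps multiplication by $f_1\cdots f_c$.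
\item[(K3)] In a local ring, every permutation of a regular sequence is regular.
\end{enumerate}

\subsection*{The Frobenius functor}
Let $F^e$ be base change along the ring map $R\to R$, $r\mapsto r^q$. Thus $F^e(M)=R\otimes_RM$ with $a\otimes rx=ar^q\otimes x$, and $R$ acts on the left factor. As a base change, $F^e$ commutes with colimits, tensor products and localization and preserves finite generation; also $F^eF^{e'}=F^{e+e'}$. It takes $R^n$ to $R^n$ and a matrix $(a_{kl})$ to $(a_{kl}^q)$. Hence $F^e(R/J)=R/J^{[q]}$, where $J^{[q]}=(a^q:a\in J)\subseteq J$, and $F^e(K(\underline g))=K(\underline g^q)$. By Kunz's theorem the Frobenius map of a regular ring is flat, so \emph{$F^e$ is exact} and commutes with cohomology. All our closedness statements come from the following observation.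

\begin{lemma}\label{lem:generation}
Let $D$ be a finitely generated submodule of an $R$-module $T$. If $T$ is the sum of the images of $R$-linear maps $F^e(D)\to T$, $e\ge0$, then $\operatorname{Supp}T=V(\operatorname{Ann}D)$ is closed.
\end{lemma}

\begin{proof}
If $aD=0$, then $a^q(b\otimes x)=b\otimes ax=0$ in $F^e(D)$. So every element of $T$ is killed by a power of $a$, and $T_a=0$. Hence $\operatorname{Supp}T\subseteq V(\operatorname{Ann}D)=\operatorname{Supp}D\subseteq\operatorname{Supp}T$.
\end{proof}

\begin{example}\label{ex:module}
Let $N$ be finitely generated, let $\theta:N\to F(N)$ be $R$-linear, and let $M=\operatorname{colim}_eF^e(N)$ along the maps $F^e(\theta)$. The $F$-finite $F$-modules of Lyubeznik \cite{Lyu} are of this form. So is $H^m_I(R)$: take $N=H^m(K(\underline g))$ and $\theta$ induced by \eqref{eq:koszul} with $n=1$, $n'=p$; then $F^e(N)=H^m(K(\underline g^q))$ by exactness, and $F^e(\theta)$ is induced by \eqref{eq:koszul} with $n=q$, $n'=pq$.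

\emph{For every ideal $J$, the module $T=M/JM$ has closed support.} Indeed, $F^e(M)=\operatorname{colim}_mF^{e+m}(N)=M$, so there are maps
\[
\psi_e:F^e(T)=M/J^{[q]}M\to M/JM=T .
\]
Let $D$ be the image of $N$ in $T$. The composite of the surjection $F^e(N)\to F^e(D)$ with $F^e(D)\to F^e(T)\xrightarrow{\psi_e}T$ is the canonical map $F^e(N)\to M\to M/JM$, and the images of these maps exhaust $T$. Lemma~\ref{lem:generation} applies.

With $J=0$ this shows that $H^m_I(R)$ has closed support. It also treats the last \v Cech degree for any $J$: if $I=(g_1,\dots,g_r)$, then $H^r_I(R/J)=H^r_I(R)/JH^r_I(R)$ by right exactness of tensor products, $D$ is generated by the class of $1/(g_1\cdots g_r)$, and $\psi_e$ sends $1\otimes[1/(g_1\cdots g_r)]$ to $[1/(g_1\cdots g_r)^q]$.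
\end{example}

\subsection*{Hypersurfaces}
Let $f$ be a nonzerodivisor. By (K1) we may assume $f\in I$, so that the modules $M^m=H^m_I(R)$ are $f$-torsion. The sequence $0\to R\xrightarrow{f}R\to R/f\to0$ gives an exact sequence
\[
0\to M^i/fM^i\to H^i_I(R/f)\to(0:_{M^{i+1}}f)\to0 .
\]
We verify \eqref{eq:local}. Suppose $H^i_I(R/f)_{\mathfrak p}=0$. Then $f$ is injective on the $f$-torsion module $M^{i+1}_{\mathfrak p}$, so $M^{i+1}_{\mathfrak p}=0$. Since $M^{i+1}$ has closed support, $M^{i+1}_h=0$ for some $h\notin\mathfrak p$. After inverting $h$ we have $H^i_I(R/f)=M^i/fM^i$, which has closed support by Example~\ref{ex:module} and therefore vanishes near $\mathfrak p$.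

This argument has two parts. Vanishing of $H^i_I(R/f)$ at $\mathfrak p$ forced a gap, in degree $i+1$, in the cohomology of the complex $Y=\check C(\underline g)$. Near $\mathfrak p$ one may then discard everything above the gap, and $H^i_I(R/f)$ becomes the last cohomology module of a complex, where Frobenius generation is automatic. For $c\ge2$ the module $H^i_I(R/J)$ is the cohomology of $K(\underline f)[c]\otimes Y$ in degree $i$, and it involves $H^m(Y)$ for $i\le m\le i+c$. Three things are then needed.
\begin{enumerate}
\item[(a)] The gap, now in degree $i+c$.
\item[(b)] Below the gap we are left with a truncated complex $Y'$ with cohomology in degrees up to $i+c-1$, so degree $i$ is not the last degree of $K(\underline f)[c]\otimes Y'$. We must show that the cohomology in degrees $i+1,\dots,i+c-1$ also vanishes at $\mathfrak p$.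
\item[(c)] A version of Example~\ref{ex:module} for complexes, in which ``last degree of the complex'' is weakened to ``all higher cohomology vanishes''.
\end{enumerate}
Items (a) and (b) are Proposition~\ref{prop:rigid}, and (c) is Proposition~\ref{prop:top}. Since $Y'$ is no longer a \v Cech complex, we first enlarge the class of complexes.

\section{$F$-systems}\label{sec:systems}

\subsection*{Homological conventions}
The truncation $\tau^{\le n}X$ is the subcomplex $\cdots\to X^{n-1}\to\ker d^n\to0$ of $X$. It has the cohomology of $X$ in degrees $\le n$ and none above, while $X/\tau^{\le n}X$ has the cohomology of $X$ in degrees $>n$ and none in degrees $\le n$. For a module $M$ and a bounded-above complex $Y$, we write $M\otimes^LY$ for $M\otimes P$, where $P\to Y$ is a quasi-isomorphism from a bounded-above complex of flat modules; its cohomology does not depend on $P$. We use two standard facts.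
\begin{enumerate}
\item[(T1)] Tensoring with a bounded-above complex of flat modules preserves quasi-isomorphisms between bounded-above complexes. In particular, if $G\to M$ is a free resolution, then $M\otimes P\leftarrow G\otimes P\to G\otimes Y$ are quasi-isomorphisms, so $G\otimes Y$ also computes $M\otimes^LY$.
\item[(T2)] If $L$ is a bounded complex and $X$ is any complex, then $L\otimes X$ has a finite filtration by subcomplexes with quotients $L^k\otimes X[-k]$. Hence $H^m(L\otimes X)=0$ as soon as $H^{m-k}(L^k\otimes X)=0$ for all $k$.
\end{enumerate}

\begin{definition}\label{def:system}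
An \emph{$F$-system} is a bounded complex $Y_0$ of finitely generated $R$-modules with a chain map $\theta:Y_0\to F(Y_0)$. Its \emph{colimit} is $Y=\operatorname{colim}_eF^e(Y_0)$, with transition maps $F^e(\theta)$. For an ideal $\mathfrak a$ we put
\[
T^j(\mathfrak a;Y)=H^j(R/\mathfrak a\otimes^L_RY).
\]
\end{definition}

The examples and operations that we need are as follows.
\begin{enumerate}
\item[(S1)] For $I=(\underline g)$, take $Y_0=K(\underline g)$ and $\theta(e_\sigma)=g_\sigma^{\,p-1}e_\sigma$. Then $Y=\check C(\underline g)$ is flat, and $T^i(J;Y)=H^i_I(R/J)$ for every $J$ by (K1).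
\item[(S2)] For $Y_0=N$ in degree $0$, as in Example~\ref{ex:module}, $Y=M$ and $T^{-i}(J;Y)=\operatorname{Tor}_i^R(R/J,M)$.
\item[(S3)] Since $F$ and filtered colimits are exact, they commute with $\tau^{\le n}$. So $\tau^{\le n}Y_0$, with the restriction of $\theta$, is an $F$-system with colimit $\tau^{\le n}Y$.
\item[(S4)] The complex $K(\underline f)\otimes Y_0$, with the tensor product of the map in (S1) and $\theta$, is an $F$-system with colimit $\check C(\underline f)\otimes Y$.
\item[(S5)] Inverting $h\in R$ gives an $F$-system over the regular ring $R_h$ with colimit $Y_h$, and $T^j(\mathfrak a_h;Y_h)=T^j(\mathfrak a;Y)_h$.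
\end{enumerate}
By \emph{shrinking around $\mathfrak p$} we mean replacing $R$ by $R_h$ for some $h\notin\mathfrak p$. By \eqref{eq:local}, a module with closed support that vanishes at $\mathfrak p$ becomes zero after shrinking.

\begin{theorem}\label{thm:strong}
Let $J$ be an ideal of $R$ such that $J_{\mathfrak p}$ is generated by an $R_{\mathfrak p}$-regular sequence for every prime $\mathfrak p\supseteq J$, and let $Y$ be the colimit of an $F$-system. Then $T^i(J;Y)=H^i(R/J\otimes^L_RY)$ has closed support for every $i$. In particular, the modules $H^i_I(R/J)$, for every ideal $I$, and $\operatorname{Tor}^R_i(R/J,M)$, for every $F$-finite $F$-module $M$, have closed support.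
\end{theorem}

The last sentence follows from the first by (S1) and (S2). A regular sequence in $R$ stays regular in $R_{\mathfrak p}$ for every prime $\mathfrak p$ containing it, so Theorem~\ref{thm:strong} contains Theorem~\ref{thm:main}.

\subsection*{Free models}
To compute $T^j(\mathfrak a;Y)$ stage by stage, we replace $Y_0$ by a complex of free modules that carries its own map $\theta$. In (S1) nothing needs to be done; the replacement is needed for truncations.

\begin{lemma}\label{lem:model}
Let $(Y_0,\theta)$ be an $F$-system with colimit $Y$. There are a bounded-above complex $P_0$ of finitely generated free modules and a chain map $\tilde\theta:P_0\to F(P_0)$ such that, with $P_e=F^e(P_0)$ and transition maps $F^e(\tilde\theta)$,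
\[
T^j(\mathfrak a;Y)=\operatorname{colim}_eH^j(P_e/\mathfrak aP_e)\quad\text{for all }\mathfrak a\text{ and }j,\text{ naturally in }\mathfrak a .
\]
\end{lemma}

\begin{proof}
Since $R$ is Noetherian, there is a quasi-isomorphism $\pi:P_0\to Y_0$ with $P_0$ as stated. We can make $\pi$ surjective in each degree: for each $m$ with $Y_0^m\ne0$, choose a surjection $\gamma:G\to Y_0^m$ from a finitely generated free module and add to $P_0$ the contractible complex $G\xrightarrow{=}G$ in degrees $m,m+1$, mapped to $Y_0$ by $\gamma$ and $d\gamma$. Then $F(\pi)$ is a surjective quasi-isomorphism, and its kernel $W$ is acyclic.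

We construct a chain map $\tilde\theta$ with $F(\pi)\tilde\theta=\theta\pi$ by descending induction on the degree, starting with $0$ in large degrees. Suppose $\tilde\theta^k$ is defined for $k>m$. Choose $\varphi:P_0^m\to F(P_0)^m$ with $F(\pi)\varphi=\theta\pi$, and let $\delta=d\varphi-\tilde\theta^{m+1}d$. Then $F(\pi)\delta=d\theta\pi-\theta\pi d=0$ and $d\delta=-\tilde\theta^{m+2}dd=0$, so $\delta$ takes values in the cycles of $W^{m+1}$, which equal $dW^m$. As $P_0^m$ is free, $\delta=d\nu$ with $\nu:P_0^m\to W^m$; put $\tilde\theta^m=\varphi-\nu$.

The quasi-isomorphisms $F^e(\pi)$ commute with the transition maps, so $P=\operatorname{colim}_eP_e\to Y$ is a quasi-isomorphism from a bounded-above complex of flat modules. Hence $T^j(\mathfrak a;Y)=H^j(P/\mathfrak aP)$, and cohomology commutes with filtered colimits.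
\end{proof}

Frobenius does not preserve $R/J$, but it relates the ideals $J$ and $J^{[q]}$. Since $F^e(P_m/JP_m)=P_{m+e}/J^{[q]}P_{m+e}$ and $F^e$ is exact,
\begin{equation}\label{eq:frob}
F^e\bigl(H^j(P_m/JP_m)\bigr)=H^j(P_{m+e}/J^{[q]}P_{m+e}),
\end{equation}
compatibly with the transition maps in $m$. In the colimit, $F^e(T^j(J;Y))=T^j(J^{[q]};Y)$, and the surjection $R/J^{[q]}\to R/J$ induces $R$-linear maps
\[
\psi_e:F^e(T^j(J;Y))=T^j(J^{[q]};Y)\to T^j(J;Y).
\]

\section{Top cohomology over an arbitrary quotient}\label{sec:top}

\begin{proposition}\label{prop:top}
Let $J$ be any ideal and $Y$ the colimit of an $F$-system. If $T^m(J;Y)=0$ for all $m>j$, then $T^j(J;Y)$ has closed support.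
\end{proposition}

We want to apply Lemma~\ref{lem:generation} with the maps $\psi_e$. An element of $T^j(J;Y)$ is represented by some $z\in P_e^j$ with $dz\in JP_e^{j+1}$. To place it in the image of $\psi_e$, we must change $z$ modulo $J$, after moving further along the system, so that $dz$ falls into $J^{[q]}$. Moreover, the number $s$ of steps that we move must not depend on $e$: by \eqref{eq:frob} the corrected cycle then lies in $F^e$ of the \emph{fixed} finitely generated module $H^j(P_s/JP_s)$. The hypothesis says that transition maps eventually kill cohomology modulo $J$ in degrees above $j$, which by itself gives no formula for the correction. A homotopy does give one, and Frobenius transports a homotopy from stage $0$ to every stage $e$. The next lemma converts vanishing on cohomology into a homotopy, at the cost of one map per degree.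

\begin{lemma}\label{lem:homotopy}
Let $A$ be a ring and $C(0)\xrightarrow{v_0}C(1)\xrightarrow{v_1}\cdots\xrightarrow{v_{n-1}}C(n)$ chain maps of complexes of $A$-modules. Assume that $C(0)$ has projective terms and vanishes in degrees $>j+n$, and that $v_k$ induces zero on $H^{j+n-k}$ for $0\le k<n$. Then $v_{n-1}\cdots v_0$ is homotopic to a chain map that is zero in degrees $>j$.
\end{lemma}

\begin{proof}
We construct chain maps $\alpha_k:C(0)\to C(k)$, homotopic to $v_{k-1}\cdots v_0$ and zero in degrees $>j+n-k$. Take $\alpha_0=\operatorname{id}$. Given $\alpha_k$ with $k<n$, put $l=j+n-k$. Since $d\alpha_k^l=\alpha_k^{l+1}d=0$, the map $\alpha_k^l$ takes values in cycles, so $v_k\alpha_k^l$ takes values in boundaries. By projectivity $v_k\alpha_k^l=d\eta$ for some $\eta:C(0)^l\to C(k+1)^{l-1}$. View $\eta$ as a homotopy concentrated in degree $l$, and put $\alpha_{k+1}=v_k\alpha_k-d\eta-\eta d$. In degree $l$ this is $v_k\alpha_k^l-d\eta=0$, and in degrees $>l$ all three terms vanish.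
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:top}]
Take $P_e$ as in Lemma~\ref{lem:model}, put $C_e=P_e/JP_e$ and $T=T^j(J;Y)$, and fix $n\ge0$ with $P_0^m=0$ for $m>j+n$.

\emph{A homotopy modulo $J$.} Let $e_0=0$. Given $e_k$ with $k<n$, the module $H^{j+n-k}(C_{e_k})$ is finitely generated and $\operatorname{colim}_eH^{j+n-k}(C_e)=T^{j+n-k}(J;Y)=0$, so there is $e_{k+1}>e_k$ such that $C_{e_k}\to C_{e_{k+1}}$ induces zero on $H^{j+n-k}$. Put $s=e_n$ and let $u:P_0\to P_s$ be the transition map. By Lemma~\ref{lem:homotopy} over $R/J$, the map $C_0\to C_s$ is homotopic to a map that is zero in degree $j+1$. Lift the two relevant components of the homotopy to $R$-linear maps $h':P_0^{j+1}\to P_s^j$ and $h'':P_0^{j+2}\to P_s^{j+1}$. Then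
\[
\rho=u^{j+1}-dh'-h''d:\ P_0^{j+1}\to P_s^{j+1}
\]
is given by a matrix with entries in $J$.

\emph{The homotopy modulo $J^{[q]}$.} Apply $F^e$, and denote the result by a subscript $e$. The map $u_e:P_e\to P_{e+s}$ is again the transition map, and
\[
u_e^{j+1}=dh'_e+h''_ed+\rho_e ,
\]
where the matrix of $\rho_e$ has entries in $J^{[q]}$.

\emph{Correcting cycles.} Let $t\in T$ be represented by $z\in P_e^j$ with $dz\in JP_e^{j+1}$, and put
\[
w=u_e(z)-h'_e(dz)\in P_{e+s}^j .
\]
Since $dz\in JP_e^{j+1}$, we have $w\equiv u_e(z)$ modulo $JP_{e+s}^j$, so $w$ also represents $t$. On the other hand,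
\[
dw=u_e(dz)-dh'_e(dz)=h''_e(ddz)+\rho_e(dz)=\rho_e(dz)\in J^{[q]}P_{e+s}^{j+1},
\]
so $w$ defines a class $[w]\in H^j(P_{e+s}/J^{[q]}P_{e+s})=F^e(H^j(C_s))$.

\emph{Generation.} Let $\lambda:H^j(C_s)\to T$ be the canonical map and $D$ its image, a finitely generated submodule of $T$. Under \eqref{eq:frob}, $F^e(\lambda)$ is the canonical map $H^j(P_{e+s}/J^{[q]}P_{e+s})\to T^j(J^{[q]};Y)$, and its image is $F^e(D)\subseteq F^e(T)$ by exactness. Therefore $t=\psi_e(F^e(\lambda)[w])\in\psi_e(F^e(D))$. So $T=\sum_e\psi_e(F^e(D))$, and Lemma~\ref{lem:generation} finishes the proof.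
\end{proof}

\begin{remark}
Regularity of $R$ enters through the exactness of $F$, in Lemma~\ref{lem:model} and in \eqref{eq:frob}. Finite generation of $Y_0$ provides the integer $s$ and the finite generation of $D$. It cannot be dropped: for $R=\mathbb F_p[x]$ with fraction field $K$ we have $F(K/R)=F(K)/F(R)=K/R$, and with $J=0$ we would get the module $K/R$ of the introduction.
\end{remark}

Working down from the highest degree, we get a local form of the proposition.

\begin{corollary}\label{cor:spread}
Let $J$ be any ideal, $Y$ the colimit of an $F$-system, and $\mathfrak p$ a prime with $T^m(J;Y)_{\mathfrak p}=0$ for all $m\ge j$. Then, after shrinking around $\mathfrak p$, we have $T^m(J;Y)=0$ for all $m\ge j$.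
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:model} there is $b$ with $T^m(J;Y)=0$ for $m>b$. Let $m$ run down from $b$ to $j$. If $T^{m'}(J;Y)=0$ for all $m'>m$, then $T^m(J;Y)$ has closed support by Proposition~\ref{prop:top} and vanishes at $\mathfrak p$, so it is zero after shrinking; the vanishing in higher degrees is preserved by (S5). We shrink finitely many times.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cd}]
Corollary~\ref{cor:spread}, applied to (S1), says that the complement of the displayed set is open. Local cohomology commutes with localization by (K1), so the set is $\{\mathfrak p:\operatorname{cd}(I,(R/J)_{\mathfrak p})\ge j\}$. If $j$ is the top nonvanishing degree, the set is $\operatorname{Supp}H^j_I(R/J)$.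
\end{proof}

\section{Rigidity for regular sequences}\label{sec:rigid}

This section uses neither Frobenius nor regularity of the ring.

\begin{proposition}\label{prop:rigid}
Let $S$ be a local ring, $J$ an ideal generated by a regular sequence $f_1,\dots,f_c$, and $Y$ a bounded-above complex of $S$-modules with $J$-torsion cohomology. If $H^i(S/J\otimes^LY)=0$, then
\begin{enumerate}
\item[(1)] $H^{i+c}(Y)=0$, and
\item[(2)] $H^{i+1}(S/J\otimes^LY)$ embeds in $H^{i+1+c}(Y)$.
\end{enumerate}
\end{proposition}

For $c=1$ we proved (1) in Section~\ref{sec:hyper} by noting that $(0:_{H^{i+1}(Y)}f)$ is a quotient of $H^i(S/f\otimes^LY)$. For $c\ge2$ the analogous term $(0:_{H^{i+c}(Y)}J)=\operatorname{Tor}_c(S/J,H^{i+c}(Y))$ sits in the spectral sequence $\operatorname{Tor}_a(S/J,H^b(Y))\Rightarrow H^{b-a}(S/J\otimes^LY)$, where the second differential maps it to $\operatorname{Tor}_{c-2}(S/J,H^{i+c-1}(Y))$, so its survival is not automatic. We vary the other factor instead. The class of modules $E$ with $H^i(E\otimes^LY)=0$ is closed under extensions and filtered colimits; the module $H^c_J(S)$ is built from $S/J$ by these operations, and tensoring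 with it returns $Y$ itself, up to a shift.

\begin{proof}
Let $P\to Y$ be a quasi-isomorphism from a bounded-above complex of flat modules. For $a=(a_1,\dots,a_c)$ with all $a_k\ge1$ put $E(a)=S/(f_1^{a_1},\dots,f_c^{a_c})$. Let $\epsilon_k$ be the $k$-th unit vector, and let $a'$ be obtained from $a$ by replacing $a_k$ with $1$. By (K2) and (K3), $f_k$ is a nonzerodivisor on $B=S/(f_l^{a_l}:l\ne k)$, so multiplication by $f_k$ is an injection $B/f_k^{a_k}\to B/f_k^{a_k+1}$ with cokernel $B/f_k$. This is an exact sequence
\begin{equation}\label{eq:ses}
0\to E(a)\xrightarrow{f_k}E(a+\epsilon_k)\to E(a')\to0 ,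
\end{equation}
and it stays exact after tensoring with $P$.

We claim that $H^i(E(b)\otimes P)=0$ for all $b$, by induction on $\sum b_l$. For $b=(1,\dots,1)$ this is the hypothesis. Otherwise some $b_k\ge2$; put $a=b-\epsilon_k$. Both $a$ and $a'$ have smaller sum than $b$, and the long exact sequence of \eqref{eq:ses} gives the claim. The same sequence, one step further, reads
\[
0=H^i(E(a')\otimes P)\to H^{i+1}(E(a)\otimes P)\to H^{i+1}(E(a+\epsilon_k)\otimes P),
\]
so the right-hand map is injective for all $a$ and $k$. Put $E_n=E(n,\dots,n)$. The map $E_n\xrightarrow{f_1\cdots f_c}E_{n+1}$ is a composite of $c$ maps as in \eqref{eq:ses}, so it induces an injection on $H^{i+1}(-\otimes P)$.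

It remains to identify the colimit. By (K2), $\operatorname{colim}_nE_n=H^c_J(S)$, and the projection $\check C(\underline f)\to H^c_J(S)[-c]$ from the last term is a quasi-isomorphism; by (T1) it stays one after tensoring with $P$. Let $L$ be the kernel of the projection $\check C(\underline f)\to S$ onto the term of degree $0$. The terms of $L$ are sums of modules $S_{f_\sigma}$ with $\sigma\ne\emptyset$, and $S_{f_\sigma}\otimes P$ has cohomology $H^m(Y)_{f_\sigma}=0$, because $H^m(Y)$ is $J$-torsion. By (T2), $L\otimes P$ is acyclic, so $\check C(\underline f)\otimes P\to P$ is a quasi-isomorphism. Therefore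
\[
\operatorname{colim}_nH^m(E_n\otimes P)=H^m(H^c_J(S)\otimes P)\cong H^{m+c}(\check C(\underline f)\otimes P)\cong H^{m+c}(Y).
\]
For $m=i$ every term on the left is zero, which is (1). For $m=i+1$ the transition maps are injective, so the first term $H^{i+1}(S/J\otimes P)$ embeds in the colimit, which is (2).
\end{proof}

\begin{remark}
Both hypotheses are needed for (1). Let $S=k[[x]]$ and $J=(x)$. For $c=1$ and $Y=S_x[-i-1]$, which is not torsion, $S/J\otimes^LY=0$ but $H^{i+1}(Y)\ne0$. For the non-regular sequence $x,x$, with $c=2$ and $Y=(S_x/S)[-i-2]$, multiplication by $x$ on $S_x/S$ is surjective, so $S/J\otimes^LY$ has cohomology only in degree $i+1$, while $H^{i+2}(Y)\neq0$.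
\end{remark}

\section{Proof of Theorem~\ref{thm:strong}}\label{sec:proof}

Let $\mathfrak p$ be a prime with $T^i(J;Y)_{\mathfrak p}=0$. By \eqref{eq:local} it suffices to show that $T^i(J;Y)=0$ after shrinking around $\mathfrak p$. If $J\not\subseteq\mathfrak p$, invert an element of $J\setminus\mathfrak p$; this kills $T^i(J;Y)$, which is an $R/J$-module. So let $J\subseteq\mathfrak p$.

\emph{A regular sequence near $\mathfrak p$.} Clearing denominators, choose $f_1,\dots,f_c\in J$ whose images form a regular sequence generating $J_{\mathfrak p}$. The module $J/(\underline f)$ and the kernels of multiplication by $f_k$ on $R/(f_1,\dots,f_{k-1})$ are finitely generated and vanish at $\mathfrak p$. After shrinking they are zero, so $J=(\underline f)$ and $\underline f$ is a regular sequence in $R$. Further shrinking preserves this, since $J$ stays inside $\mathfrak p$. By (K2) and (T1), $G=K(\underline f)[c]$ satisfies $T^m(J;X)=H^m(G\otimes X)$ for every bounded complex $X$.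

\emph{Making the cohomology torsion.} Proposition~\ref{prop:rigid} requires $J$-torsion cohomology, which $Y$ need not have; we discard the part of $Y$ that $R/J$ does not see. Replace the $F$-system by the one in (S4), with colimit $\check C(\underline f)\otimes Y$. If $P\to Y$ is a flat resolution, then so is $\check C(\underline f)\otimes P\to\check C(\underline f)\otimes Y$ by (T1), and $R/J\otimes\check C(\underline f)\otimes P=R/J\otimes P$ by (K1); so no $T^m(J;Y)$ has changed. After inverting $f_k$, the tensor factor $\check C(f_k)$ becomes the contractible complex $R_{f_k}\xrightarrow{=}R_{f_k}$, so $(\check C(\underline f)\otimes Y)_{f_k}$ is acyclic. Each cohomology class is thus killed by a power of every $f_k$, hence by a power of $J$. From now on every $H^m(Y)$ is $J$-torsion.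

\emph{The gap.} Proposition~\ref{prop:rigid}(1), applied to $Y_{\mathfrak p}$ over $R_{\mathfrak p}$, gives $H^{i+c}(Y)_{\mathfrak p}=0$. This spreads to a neighborhood. Indeed, $\tau^{\le i+c}Y$ is the colimit of an $F$-system by (S3), and $T^m(0;\tau^{\le i+c}Y)=H^m(\tau^{\le i+c}Y)$ is zero for $m>i+c$ and equals $H^{i+c}(Y)$ for $m=i+c$. By Proposition~\ref{prop:top} for the zero ideal, $H^{i+c}(Y)$ has closed support, so $H^{i+c}(Y)=0$ after shrinking.

\emph{Truncation below the gap.} Let $Y'=\tau^{\le i+c-1}Y$, again the colimit of an $F$-system with $J$-torsion cohomology, and let $Z=Y/Y'$. Then $H^m(Z)=0$ for $m\le i+c-1$, and $H^{i+c}(Z)=H^{i+c}(Y)=0$. The terms $G^{-k}$ are free and nonzero only for $0\le k\le c$; for $m\le i$ we have $m+k\le i+c$ and so $H^{m+k}(G^{-k}\otimes Z)=0$. By (T2), $H^m(G\otimes Z)=0$ for $m\le i$. The long exact sequence of $0\to G\otimes Y'\to G\otimes Y\to G\otimes Z\to0$, with this vanishing in degrees $i-1$ and $i$, gives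
\begin{equation}\label{eq:trunc}
T^i(J;Y')\cong T^i(J;Y).
\end{equation}

\emph{Degree $i$ is now on top at $\mathfrak p$.} We claim that $T^m(J;Y')_{\mathfrak p}=0$ for all $m\ge i$. For $m=i$ this is \eqref{eq:trunc}. If it holds for some $m\ge i$, then Proposition~\ref{prop:rigid}(2), applied to $Y'_{\mathfrak p}$ in degree $m$, embeds $T^{m+1}(J;Y')_{\mathfrak p}$ in $H^{m+1+c}(Y')_{\mathfrak p}$. This module is zero, because $Y'$ has no cohomology in degrees $\ge i+c$. The truncation was made for this step: for $Y$ itself the target of the embedding could be nonzero.

\emph{Conclusion.} Corollary~\ref{cor:spread}, applied to $Y'$ with $j=i$, gives $T^i(J;Y')=0$ after shrinking, and \eqref{eq:trunc} gives $T^i(J;Y)=0$. This proves Theorem~\ref{thm:strong}, and with it Theorem~\ref{thm:main}. \qed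

\section{Associated primes}\label{sec:ass}

The embedding in Proposition~\ref{prop:rigid}(2) compares the local cohomology of $R/J$ with that of $R$, where associated primes are under control: the set $\operatorname{Ass}H^m_I(R)$ is finite for all $I$ and $m$ \cite{HS,Lyu}. Here is a short argument in our notation. Write $H^m_I(R)=\operatorname{colim}_eF^e(N)$ as in Example~\ref{ex:module}, and let $\mathfrak p$ be the annihilator of an element $x$ of the colimit. Since $\mathfrak p$ is finitely generated, $x$ has a representative in some $F^e(N)$ that is killed by $\mathfrak p$, and its annihilator is contained in that of $x$; so $\mathfrak p\in\operatorname{Ass}F^e(N)$. By the Auslander--Buchsbaum formula over the regular local ring $R_{\mathfrak p}$, the maximal ideal is associated to a nonzero finitely generated module exactly when its projective dimension is $\dim R_{\mathfrak p}$. The exact functor $F^e$ takes a minimal free resolution of $N_{\mathfrak p}$ to a minimal free resolution of $F^e(N)_{\mathfrak p}$ with the same ranks. Hence $\mathfrak p$ lies in the finite set $\operatorname{Ass}N$.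

\begin{proof}[Proof of Corollary~\ref{cor:ass}]
Let $J$ be generated by a regular sequence of length $c$. By (K1) we may replace $I$ by $I+J$ and assume $J\subseteq I=(\underline g)$. Then $Y=\check C(\underline g)$ has $J$-torsion cohomology $H^m(Y)=H^m_I(R)$. Let $\mathfrak p$ be an associated prime of $H^{i+1}_I(R/J)$ outside $\operatorname{Supp}H^i_I(R/J)$. Then $\mathfrak p\supseteq J$, since $J$ kills $H^{i+1}_I(R/J)$, and Proposition~\ref{prop:rigid}(2) over $R_{\mathfrak p}$ embeds $H^{i+1}_I(R/J)_{\mathfrak p}$ in $H^{i+1+c}_I(R)_{\mathfrak p}$. So $\mathfrak pR_{\mathfrak p}$ is associated to $H^{i+1+c}_I(R)_{\mathfrak p}$, and $\mathfrak p$ belongs to the finite set $\operatorname{Ass}H^{i+1+c}_I(R)$.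
\end{proof}

\begin{thebibliography}{9}

\bibitem{CSP}
\emph{The Closed Support Problem Over A Complete Intersection Ring},
\texttt{https://deepblue.lib.umich.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2027.42/\allowbreak 169987/\allowbreak malewi\_1.pdf\allowbreak ?sequence=1\allowbreak \&isAllowed=y}

\bibitem{HS}
Huneke and Sharp, \emph{Bass numbers of local cohomology modules}, Trans. AMS 339 (1993).

\bibitem{Lyu}
Lyubeznik, \emph{$F$-modules}, J. reine angew. Math. 491 (1997).

\end{thebibliography}
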